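# A precompact group with $\operatorname{ind}G=1$ and $\dim G\ge 2$

## 1. A circle refined by one character

Write $\mathbb T=\mathbb R/\mathbb Z$. As a vector space over $\mathbb Q$, the line splits as $\mathbb R=\mathbb Q\oplus N$ for some subspace $N$. Let $\bar N$ be the image of $N$ in $\mathbb T$. Since $N\cap\mathbb Z=\{0\}$, every $x\in\mathbb T$ is uniquely $x=s+y$ with $s\in\mathbb Q/\mathbb Z$, $y\in\bar N$. Put $\chi(x)=s$. This is a homomorphism $\chi:\mathbb T\to\mathbb Q/\mathbb Z$, the identity on $\mathbb Q/\mathbb Z$ and zero on $\bar N$. It is not continuous: a continuous image of the connected space $\mathbb T$ in the countable set $\mathbb Q/\mathbb Z\subset\mathbb T$ is a point, while $\chi(0)\ne\chi(\tfrac12)$.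

Let $G$ be the group $\mathbb T$ with the coarsest topology that makes both the identity $G\to\mathbb T$ and $\chi:G\to\mathbb T$ continuous. In other words, $G$ is the graph $\{(x,\chi(x))\}\subset\mathbb T^2$. The automorphism $(x,t)\mapsto(x-t,t)$ of the topological group $\mathbb T^2$ carries this graph onto $\bar N\times(\mathbb Q/\mathbb Z)$. The factor $\bar N$ contains no nonzero rational point, so arcs with nonzero rational endpoints trace clopen sets on it, and these form a base. Arcs with irrational endpoints trace a clopen base on $\mathbb Q/\mathbb Z$. Hence $G$ has a countable base of clopen sets. Any finite open cover of $G$ can then be refined by countably many clopen sets $C_0,C_1,\dots$. The sets $C_n\setminus\bigcup_{m<n}C_m$ are disjoint and clopen, and after grouping those assigned to the same member of the cover we have a finite refinement by disjoint clopen sets. So $G$ has dimension $0$ in every sense, although the circle we started from has dimension $1$.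

One discontinuous character with values in $\mathbb Q/\mathbb Z$ has lowered the dimension. The mechanism is visible: the set $\chi^{-1}(J)$, with $J$ an arc with irrational endpoints, is clopen, so new neighborhoods can be cut out at no cost in boundary.

Now suppose we add characters to a torus, not one but very many. There are two ways of measuring the result. The *small inductive dimension* looks at one point at a time and at the boundaries of its neighborhoods. It may use, for each point and each neighborhood, a character made for just that purpose. The *covering dimension* looks at finite covers by sets $\{f\neq0\}$, with $f$ continuous, and we shall see in Section 3 that a continuous function on such a group depends on only countably many of the characters. So one may hope to bring $\operatorname{ind}$ down by using all characters together, while every countable set of them is too weak to bring $\dim$ down. Countably many characters in all will not do: the group is then separable and metrizable, where the two dimensions agree.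

## 2. Two dimensions and three classes of groups

All topological groups are Hausdorff, hence Tychonoff. A *cozero* set in $X$ is a set $\{f\ne0\}$ with $f:X\to\mathbb R$ continuous. In a metrizable space every open set is cozero.

**Definition (dimensions).** For Tychonoff $X$, $\dim X\le n$ means that every finite cozero cover has a finite cozero refinement in which any $n+2$ distinct members have empty intersection. Further, $\operatorname{ind}\emptyset=-1$, and $\operatorname{ind}X\le n$ means that each point has a base of open neighborhoods $U$ with $\operatorname{ind}\operatorname{Fr}U\le n-1$.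

The dimension $\operatorname{ind}$ is monotone: $\operatorname{ind}X'\le\operatorname{ind}X$ for $X'\subset X$.

**Definition (classes of groups).** A topological group $G$ is *precompact* if for every open neighborhood $U$ of the neutral element there is a finite $F\subset G$ with $G=F\cdot U$. It is *$\aleph_0$-bounded* if $F$ can always be chosen at most countable. It is *$\mathbb R$-factorizable* if every continuous $f:G\to\mathbb R$ has the form $f=g\circ\pi$, with $\pi:G\to H$ a continuous surjective homomorphism onto a topological group with a countable base and $g:H\to\mathbb R$ continuous.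

Every precompact group is $\aleph_0$-bounded. The discrete group $\mathbb Z$ is $\aleph_0$-bounded but not precompact, and an uncountable discrete group is not $\aleph_0$-bounded. A group with a countable base is $\mathbb R$-factorizable: take $\pi=\mathrm{id}$. Every subgroup $G$ of a compact group $K$ is precompact: given $U=G\cap V$ with $V$ open in $K$, choose an open $V_1\ni e$ with $V_1^{-1}V_1\subset V$, cover $K$ by finitely many translates $xV_1$, and for each translate meeting $G$ pick $g\in G\cap xV_1$. Then $G\cap xV_1\subset gV_1^{-1}V_1\cap G\subset gU$. In particular the group of Section 1 is precompact.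

**Definition (partition).** A *partition* in $X$ between disjoint closed sets $A,B$ is a set $X\setminus(U\cup U')$ with $U\supset A$ and $U'\supset B$ disjoint and open. For instance, $\{x_1=t\}$ with $0<t<1$ is a partition in $[0,1]^n$ between the faces $x_1=0$ and $x_1=1$.

The paper "Imbeddings Into Topological Groups Preserving Dimensions" records that some precompact Abelian group has $\dim G=1$ and $\operatorname{ind}G=\infty$, so equality fails. Its Question 6.5 asks about the other direction: is $\dim G\le\operatorname{ind}G$ for every precompact group, and more generally for every $\mathbb R$-factorizable or $\aleph_0$-bounded group? The answer is no in all three cases, in ZFC.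

**Theorem 1.** There is a precompact ($\mathbb R$-factorizable, $\aleph_0$-bounded) Abelian group $G$ with $\operatorname{ind}G=1$ and $2\le\dim G\le4$.

**Theorem 2.** If $G$ is $\mathbb R$-factorizable and $\operatorname{ind}G=0$, then $\dim G=0$.

**Theorem 3.** $\dim G\le\operatorname{ind}G$ for every pseudocompact group $G$.

Theorem 2 says that the value $1$ in Theorem 1 is optimal among $\mathbb R$-factorizable groups. We use the following textbook facts.

* (F1) If $X$ is separable metrizable, then $\operatorname{ind}X=\dim X$; subspaces have no larger dimension; $\dim(X\times X')\le\dim X+\dim X'$ for nonempty separable metrizable $X,X'$; and $\dim\mathbb T^4=4$.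
* (F2) Partitions between the $n$ pairs of opposite faces of an $n$-cube have a common point (Engelking, *Dimension Theory*, Thm. 1.8.1).
* (F3) Sierpiński's theorem: a continuum is not the union of countably many, at least two, pairwise disjoint nonempty closed sets.
* (F4) In a compact Hausdorff space the component of a point is the intersection of the clopen sets containing it.
* (F5) An uncountable analytic (in particular Borel) subset of a compact metrizable space contains an uncountable compact set and has size $\mathfrak c=2^\omega$. A closed set is uncountable if and only if it contains a nonempty compact set without isolated points.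
* (F6) $\operatorname{cf}\mathfrak c>\omega$.
* (F7) A continuous surjective homomorphism of compact groups is open. Haar measure on a compact group is positive on nonempty open sets.

## 3. Continuous functions see countably many characters

Let $I$ be any set and $\Gamma$ a subgroup of $\mathbb T^4\times\mathbb T^I$. For $Y\subset I$ let $\pi_Y:\Gamma\to\mathbb T^4\times\mathbb T^Y$ be the projection and $\Gamma_Y=\pi_Y(\Gamma)$.

**Lemma 3.1.** Every continuous $f:\Gamma\to\mathbb R$ has the form $f'\circ\pi_Y$ with $Y\subset I$ countable and $f':\Gamma_Y\to\mathbb R$ continuous. Any larger countable set also works in place of $Y$.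

**Step 1: closures of open sets depend on countably many coordinates.** Let $K$ be the closure of $\Gamma$, a compact group. By Haar measure, disjoint families of nonempty open sets in $K$ are countable. Let $O\subset K$ be open. A maximal disjoint family of basic cylinders (traces on $K$ of basic open sets, each depending on $\mathbb T^4$ and finitely many coordinates in $I$) contained in $O$ is countable, and its union $O'$ is dense in $O$. So there is a countable $Y$ such that, with $q:K\to\mathbb T^4\times\mathbb T^Y$ the projection, $O'=q^{-1}(q(O'))$. The map $q:K\to q(K)$ is open by (F7), and for an open map the preimage of a closure is the closure of the preimage. Hence $\overline O=\overline{O'}=q^{-1}(\overline{q(O')})$. Such a representation persists when $Y$ is enlarged.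

**Step 2: construct $f'$.** For $s\in\mathbb Q$ apply Step 1 to open sets of $K$ whose traces on $\Gamma$ are $\{f<s\}$ and $\{f>s\}$, and take one countable $Y$ for all of them. Since $\Gamma$ is dense, an open set of $K$ and its trace have the same closure in $K$. So there are closed $C_s^\pm\subset q(K)$ with $\overline{\{f<s\}}=q^{-1}(C_s^-)$ and $\overline{\{f>s\}}=q^{-1}(C_s^+)$. If $\pi_Y(a)=\pi_Y(a')$ and $f(a)<s<f(a')$ with $s\in\mathbb Q$, then $q(a')=q(a)\in C_s^-$, so $a'\in\overline{\{f<s\}}$ and $f(a')\le s$, a contradiction. Hence $f=f'\circ\pi_Y$ for a function $f'$ on $\Gamma_Y$.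

**Step 3: $f'$ is continuous.** Let $f(a)<t$, and choose $s'\in\mathbb Q$ with $f(a)<s'<t$. Then $\pi_Y(a)\notin C^+_{s'}$, since otherwise $a\in\overline{\{f>s'\}}$ and $f(a)\ge s'$. A point of $\Gamma_Y\setminus C^+_{s'}$ is $\pi_Y(a'')$ with $f(a'')\le s'<t$. So $\Gamma_Y\setminus C^+_{s'}$ is a neighborhood of $\pi_Y(a)$ inside $\{f'<t\}$, and $\{f'<t\}$ is open. Symmetrically $\{f'>t\}$ is open. A larger $Y$ works by composing $f'$ with the projection. $\square$

**Corollary 3.2.** (a) $\Gamma$ is $\mathbb R$-factorizable. (b) If $\Gamma\subset\mathbb T^4\times(\mathbb Q/\mathbb Z)^I$, then $\dim\Gamma\le4$. (c) If $I$ is countable, then $\operatorname{ind}\Gamma=\dim\Gamma$.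

*Proof.* (a) $\Gamma_Y$ has a countable base when $Y$ is countable, and $\pi_Y:\Gamma\to\Gamma_Y$ is a continuous surjective homomorphism. (b) Given a finite cozero cover $\{f_m\ne0\}$, one countable $Y$ serves for all $f_m$, and the cover is the preimage of the open cover $\{f_m'\ne0\}$ of $\Gamma_Y\subset\mathbb T^4\times(\mathbb Q/\mathbb Z)^Y$. The factor $(\mathbb Q/\mathbb Z)^Y$ has a clopen base, so $\dim\Gamma_Y\le4+0$ by (F1). Pull back a finite open refinement in which any $6$ distinct members have empty intersection. (c) is (F1). $\square$

So countably many characters cannot separate the two dimensions, and uncountably many are invisible to any single cover.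

## 4. The case $\operatorname{ind}G=0$

The easiest candidates for a counterexample would have $\operatorname{ind}G=0$. They do not exist among $\mathbb R$-factorizable groups.

**Proof of Theorem 2.** Let $\operatorname{ind}G=0$ and let $\{O_m=\{f_m>0\}\}_{m\le M}$ be a finite cozero cover (any cozero set is of this form).

**Step 1: a second countable quotient that carries the cover and enough clopen sets.** Each $f_m$ factors through a continuous homomorphism onto a group with a countable base. Let $\pi_0:G\to H_0$ be the diagonal map of these homomorphisms onto its image. Suppose $\pi_n:G\to H_n$ is given with $H_n$ second countable, and let $\{O_{n,k}\}_k$ be a countable base at $e\in H_n$. Since $\operatorname{ind}G=0$, there are clopen $C_{n,k}\ni e$ in $G$ with $C_{n,k}\subset\pi_n^{-1}(O_{n,k})$. The characteristic function of $C_{n,k}$ factors through a continuous homomorphism of $G$ onto a second countable group $H_{n,k}$. Let $\pi_{n+1}$ be the diagonal map of $\pi_n$ and all these homomorphisms onto its image $H_{n+1}\subset H_n\times\prod_kH_{n,k}$. Then $C_{n,k}$ is the preimage of a clopen subset of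 $H_{n+1}$. Let $\pi:G\to H\subset\prod_nH_n$ be the diagonal map of all $\pi_n$ onto its image.

**Step 2: $H$ is zero-dimensional.** $H$ is second countable, hence separable metrizable. Each $C_{n,k}$ is the preimage under the surjection $\pi$ of a clopen set, so $\pi(C_{n,k})$ is clopen in $H$. The topologies pulled back from the $H_n$ increase with $n$ and generate that of $H$, so the preimages of the $O_{n,k}$ form a base at $e\in H$. As $\pi(C_{n,k})$ lies in the preimage of $O_{n,k}$, the sets $\pi(C_{n,k})$ form a base at $e$. By homogeneity $\operatorname{ind}H=0$, so $\dim H=0$ by (F1).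

**Step 3: return to $G$.** The $f_m$ factor through $H_0$, hence through $H$, so $\{O_m\}$ is the preimage of an open cover of $H$. That cover has a finite refinement by disjoint clopen sets, whose preimage refines $\{O_m\}$. So $\dim G=0$. $\blacksquare$

## 5. Caps, rims, and characters that lower $\operatorname{ind}$

We shall refine the topology of a subgroup $A\subset\mathbb T^4$ by characters. This section says which characters force $\operatorname{ind}\le1$.

Let $p:\mathbb R^4\to\mathbb T^4$ be the quotient map and $|\cdot|$ the Euclidean norm. Let $\varphi$ be a polynomial on $\mathbb R^4$ with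
$$\varphi(0)=0,\qquad \varphi(z)\ge\tfrac12|z|^2\ \text{ for all }z. \tag{5.1}$$
Which polynomial we take is decided in Section 8. By (5.1), $\varphi(z)\le\frac1{200}$ implies $|z|\le\frac1{10}$, and $p$ is injective on the ball $|z|\le\frac1{10}$. Put $\mathrm{Lev}=\mathbb Q\cap(0,\frac1{200}]$ and $r_n=\frac1{200n}\in\mathrm{Lev}$ for $n\ge1$. Let $W$ be a countable dense subset of $\{0<|w|<\frac15\}$, and let $W_0$ be the countable subgroup of $\mathbb T^4$ generated by $p(W)$.

The sets $U_n=p\{\varphi<r_n\}$ form a base of open neighborhoods of $0$ in $\mathbb T^4$. Put $\tilde S_n=\{\varphi=r_n\}$ and $S_n=p(\tilde S_n)$. Since $p\{\varphi\le r_n\}$ is compact, $\operatorname{Fr}U_n\subset S_n$. Points of $\tilde S_n$ satisfy $0<|z|\le\frac1{10}$, so $0\notin S_n$ and $p:\tilde S_n\to S_n$ is a homeomorphism.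

**Definition (caps and rims).** Let $i\in\omega$ enumerate all triples $(n_i,w_i,\rho_i)$ with $n_i\ge1$ an integer, $w_i\in W$, $\rho_i\in\mathrm{Lev}$. Put
$$\tilde D_i=\{\varphi(z)=r_{n_i},\ \varphi(z-w_i)<\rho_i\},\qquad \tilde R_i=\{\varphi(z)=r_{n_i},\ \varphi(z-w_i)=\rho_i\},$$
and $D_i=p(\tilde D_i)$ (the *cap*), $R_i=p(\tilde R_i)$ (the *rim*).

Then $R_i$ is compact, $D_i$ is open in $S_{n_i}$, $D_i\cup R_i$ is closed in $S_{n_i}$, and $D_i\cap R_i=\emptyset$. As a model, take $\varphi=|z|^2$ in the plane: $\tilde S_n$ is a circle, a cap is an arc, and a rim has at most two points. For $|z|^2$ in $\mathbb R^4$, $\tilde S_n$ is a $3$-sphere and a rim is a $2$-sphere, a point, or empty.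

**Lemma 5.1.** Let $g\in S_n$, let $O\ni g$ be open in $\mathbb T^4$, and let $\Phi\subset S_n\setminus\{g\}$ be finite. There is $i$ with $n_i=n$, $g\in D_i\subset O$ and $R_i\cap\Phi=\emptyset$.

*Proof.* For $h\in S_n$ let $\tilde h\in\tilde S_n$ be the point over $h$. Choose $\varepsilon>0$ with $p\{|z-\tilde g|<\varepsilon\}\subset O$, and $0<\rho_0\le\frac1{200}$ with $\{\varphi<\rho_0\}\subset\{|u|<\varepsilon/2\}$, possible by (5.1). Since $0<|\tilde g|\le\frac1{10}$, there is $w\in W$ with $|w-\tilde g|<\varepsilon/2$ and $\varphi(\tilde g-w)<\rho_0/2$. Choose a rational $\rho\in(\rho_0/2,\rho_0)$ different from the finitely many numbers $\varphi(\tilde f-w)$, $f\in\Phi$. Let $i$ be the index of $(n,w,\rho)$. Then $g\in D_i$. If $z\in\tilde D_i$, then $|z-w|<\varepsilon/2$, so $|z-\tilde g|<\varepsilon$; thus $D_i\subset O$. No $\tilde f$ with $f\in\Phi$ lies in $\tilde R_i$, so $R_i\cap\Phi=\emptyset$. $\square$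

Fix distinct primes $q_0<q_1<\cdots$ and irrational $\delta_i\in(0,\frac14)$ with $2\delta_i<1/q_i$. Let $J_i=(-\delta_i,\delta_i)\bmod\mathbb Z\subset\mathbb T$. The primes matter only later; for now $J_i$ is a small arc with irrational endpoints.

**Definition (system).** A *system* consists of a subgroup $A\subset\mathbb T^4$, a set $I\subset\omega\times A$ and homomorphisms $\chi_{ig}:A\to\mathbb Q/\mathbb Z$ for $(i,g)\in I$. Its group $G$ is $A$ with the topology generated by the inclusion $A\to\mathbb T^4$ and all $\chi_{ig}:A\to\mathbb Q/\mathbb Z\subset\mathbb T$.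

So $G$ is isomorphic to a subgroup of $\mathbb T^4\times(\mathbb Q/\mathbb Z)^I\subset\mathbb T^4\times\mathbb T^I$. It is Abelian, Hausdorff and precompact, and Corollary 3.2 applies. The first demand on a system is:

**(Cap)** (a) For all $n\ge1$, $g\in A\cap S_n$ and open $O\ni g$ in $\mathbb T^4$ there is $i$ with $(i,g)\in I$, $n_i=n$, $g\in D_i\subset O$. (b) For $(i,g)\in I$: $\chi_{ig}(g)=\frac12$, and $\chi_{ig}(h)-\frac12\notin J_i$ for every $h\in A\cap R_i$.

In words: the character $\chi_{ig}$ separates the center $g$ of the cap from the rim of the cap.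

**Proposition 5.2.** If a system satisfies (Cap), then $\operatorname{ind}G\le1$.

**Step 1: reduce to spheres.** The sets $A\cap U_n\cap\bigcap_{f\in S}\chi_f^{-1}(J)$, with $S\subset I$ finite and $J=(-\varepsilon,\varepsilon)\bmod\mathbb Z$ with $0<\varepsilon<\frac12$ irrational, form a base at $0$ in $G$. Each $\chi_f^{-1}(J)$ is clopen, because $\chi_f$ never takes the irrational values $\pm\varepsilon$. So the boundary of such a set lies in $F_n=A\cap S_n$. By monotonicity and homogeneity it suffices to show $\operatorname{ind}F_n\le0$.

**Step 2: cut a cap out by its character.** Let $g\in F_n$ and let $O\ni g$ be open in $\mathbb T^4$. Take $i$ from (Cap)(a) and put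
$$D=\{h\in F_n\cap D_i:\chi_{ig}(h)-\tfrac12\in J_i\}.$$
Then $g\in D\subset O$, and $D$ is open in $F_n$. By (Cap)(b), replacing $D_i$ by $D_i\cup R_i$ in this formula adds no points. Since $D_i\cup R_i$ is closed in $S_n$ and $\{h:\chi_{ig}(h)-\frac12\in J_i\}$ is clopen ($\delta_i$ is irrational), $D$ is closed in $F_n$. Intersecting such sets $D$ with finitely many clopen sets $\{h:\chi_f(h)-\chi_f(g)\in J\}$ gives a clopen base at $g$ in $F_n$. $\square$

## 6. Compact sets that a group with $\dim G\ge2$ has to hit

Let $L=[0,\frac12]^4\subset\mathbb R^4$, on which $p$ is injective. Let $\mathbb Z(q_i)=\frac1{q_i}\mathbb Z/\mathbb Z$ and $V=\prod_i\mathbb Z(q_i)$, a compact metrizable space. For $E\subset L\times V$ and $v\in V$ write $E_v=\{x:(x,v)\in E\}$. A subcontinuum is a nonempty compact connected subset.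

**Definition (property (★)).** A compact $E\subset L\times V$ has (★) if there is no $v\in V$ such that $E_v$ is contained in a union of countably many compact sets $P_j\subset L$ where $P_j\cap P_{j'}$ is countable for $j\ne j'$ and every subcontinuum of every $P_j$ has diameter $<\frac12$.

For example, $E=X\times V$ with $X$ compact of diameter $<\frac12$ does not have (★): take $P_0=X$. On the other hand $\{x\in L:x_1=x_2=\frac14\}\times V$ has (★), by the next lemma.

**Lemma 6.1.** For $s=1,2$ let $L_s$ be a partition in $L$ between the faces $x_s=0$ and $x_s=\frac12$. Then $L_1\cap L_2$ is not contained in a union of sets $P_j$ as in (★).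

*Proof.* Suppose it is. The set $\bigcup_{j\ne j'}P_j\cap P_{j'}$ is countable, so for some $t\in(0,\frac12)$ the section $L_3=\{x\in L:x_3=t\}$ misses it. Then $P'=L_1\cap L_2\cap L_3$ is compact and is covered by the pairwise disjoint compact sets $P_j\cap P'$. By (F3) each component of $P'$ lies in one $P_j$, so it has diameter $<\frac12$ and does not meet both $X_0=P'\cap\{x_4=0\}$ and $X_1=P'\cap\{x_4=\frac12\}$. By (F4) and compactness of $X_1$, each $a\in X_0$ has a clopen neighborhood in $P'$ that misses $X_1$. Finitely many of them cover $X_0$; let $P_0'$ be their union and $P_1'=P'\setminus P_0'$. These are closed, $X_0\subset P_0'$ and $X_1\subset P_1'$. So $P_0'\cup\{x\in L:x_4=0\}$ and $P_1'\cup\{x\in L:x_4=\frac12\}$ are disjoint closed sets in $L$. A partition $L_4$ in $L$ between them is a partition between the faces $x_4=0$ and $x_4=\frac12$ and misses $P'$. Hence $L_1\cap L_2\cap L_3\cap L_4=\emptyset$, contrary to (F2). $\square$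

This is where the number four comes from: two coordinates for $\dim\ge2$, one to dodge the countable intersections, one to have two faces too far apart for a small continuum. The second demand on a system is:

**(Hit)** For every countable $Y\subset I$ and every compact $E\subset L\times V$ with (★) there is $(x,v)\in E$ with $p(x)\in A$ and $\chi_{ig}(p(x))=v_i$ for all $(i,g)\in Y$.

**Proposition 6.2.** If a system satisfies (Hit), then $\dim G\ge2$.

Suppose $\dim G\le1$.

**Step 1: turn $\dim G\le1$ into two functions.** For $s=1,2$ let
$$T_s^-=\{t\in\mathbb T^4:t_s\in[-\tfrac18,\tfrac18]+\mathbb Z\},\qquad T_s^+=\{t\in\mathbb T^4:t_s\in[\tfrac38,\tfrac58]+\mathbb Z\},$$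
and let $Z_s^\pm$ be the preimages in $G$, disjoint zero-sets. The four sets $C_1\cap C_2$ with $C_s\in\{G\setminus Z_s^-,G\setminus Z_s^+\}$ form a cozero cover. Let $\mathcal O$ be a finite cozero refinement in which no point lies in three members, and let $(f_O)_{O\in\mathcal O}$ be a partition of unity with $\{f_O>0\}=O$ (divide nonnegative functions defining the cozero sets by their sum). Put $h_s=\sum\{f_O:O\cap Z_s^-=\emptyset\}$. Then $h_s=0$ on $Z_s^-$. Also $h_s=1$ on $Z_s^+$, because a member $O$ meeting $Z_s^+$ is contained in $G\setminus Z_s^-$ and therefore is counted. No point satisfies $h_1=\frac12$ and $h_2=\frac13$: at most two of the $f_O$ are nonzero at a point and they sum to $1$, so $h_1=\frac12$ forces exactly two nonzero ones, both equal to $\frac12$, and then $h_2\in\{0,\frac12,1\}$.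

**Step 2: pass to countably many characters and extend to open sets of the torus.** By Lemma 3.1 there are a countable $Y\subset I$ and continuous $h_s'$ on $A_Y=\pi_Y(A)$, where $\pi_Y(a)=(a,(\chi_f(a))_{f\in Y})$, with $h_s=h_s'\circ\pi_Y$. Put
$$M_1^-=\{h_1'<\tfrac12\},\quad M_1^+=\{h_1'>\tfrac12\},\quad M_2^-=\{h_2'<\tfrac13\},\quad M_2^+=\{h_2'>\tfrac13\}.$$
These sets are open in $A_Y$ and cover it, $M_s^-\cap M_s^+=\emptyset$, and $A_Y\cap(T_s^\pm\times\mathbb T^Y)\subset M_s^\pm$. Let $\operatorname{dist}\le1$ be a metric on $\mathbb T^4\times\mathbb T^Y$, with the convention $\operatorname{dist}(\cdot,\emptyset)=2$. The sets $N_s^-=\{\operatorname{dist}(\cdot,M_s^-)<\operatorname{dist}(\cdot,M_s^+)\}$ and $N_s^+=\{\operatorname{dist}(\cdot,M_s^+)<\operatorname{dist}(\cdot,M_s^-)\}$ are open in $\mathbb T^4\times\mathbb T^Y$ and disjoint. They contain $M_s^-$ and $M_s^+$, since disjoint open subsets of $A_Y$ do not meet each other's closures. Put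
$$\hat M_s^-=\bigl(N_s^-\setminus(T_s^+\times\mathbb T^Y)\bigr)\cup(\operatorname{int}T_s^-\times\mathbb T^Y),\qquad \hat M_s^+=\bigl(N_s^+\setminus(T_s^-\times\mathbb T^Y)\bigr)\cup(\operatorname{int}T_s^+\times\mathbb T^Y).$$
They are open, and checking the four pairs of pieces shows that they are disjoint. Since $M_s^-$ misses $T_s^+\times\mathbb T^Y$ (points of $A_Y$ there lie in $M_s^+$), $M_s^-\subset\hat M_s^-$; likewise $M_s^+\subset\hat M_s^+$. So $O=\hat M_1^-\cup\hat M_1^+\cup\hat M_2^-\cup\hat M_2^+$ is an open set containing $A_Y$.

**Step 3: the compact set missed by $A_Y$ has (★).** Let $\iota:V\to\mathbb T^Y$, $\iota(v)=(v_i)_{(i,g)\in Y}$, a continuous map, and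
$$E=\{(x,v)\in L\times V:(p(x),\iota(v))\notin O\},$$
a compact set. Fix $v$. For $s=1,2$ the sets $\{x\in L:(p(x),\iota(v))\in\hat M_s^\mp\}$ are disjoint, open in $L$, and contain the faces $x_s=0$ and $x_s=\frac12$ respectively, because these faces map into $\operatorname{int}T_s^-$ and $\operatorname{int}T_s^+$. So the complement $L_s$ of their union is a partition between the two faces, and $E_v=L_1\cap L_2$. By Lemma 6.1, $E$ has (★).

**Step 4: contradiction.** By (Hit) there is $(x,v)\in E$ with $a=p(x)\in A$ and $\chi_{ig}(a)=v_i$ for $(i,g)\in Y$. Then $(p(x),\iota(v))=\pi_Y(a)\in A_Y\subset O$, while $(x,v)\in E$ says that this point is not in $O$. $\square$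

Theorem 1 is now reduced to producing a system that satisfies (Cap) and (Hit).

## 7. Where the two demands collide

The natural way to get (Hit) is a recursion of length $\mathfrak c$. List all pairs $(E,Y)$. Suppose that at stage $\alpha$ we have a group $A_\alpha$ with characters, and the pair is $(E,Y)$. Pick $(x,v)\in E$, add the new generator $a_\alpha=p(x)$ and declare $\chi_{ig}(a_\alpha)=v_i$ for $(i,g)\in Y$. Trouble comes only from (Cap)(b): if $kp(x)+b\in R_i$ for some $k\ne0$, $b\in A_\alpha$, then the value $kv_i+\chi_{ig}(b)$ is forced and must avoid $\frac12+J_i$. So try to avoid rims altogether: fix any $v$ and look for $x\in E_v$ outside all the sets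
$$L_{k,b,i}=\{x\in L:kp(x)+b\in R_i\}. \tag{7.1}$$
Each of these is small, in the sense that its subcontinua are small, and is given by two equations in four unknowns. Two of them with different $(k,b)$ give four equations, so they should meet in a countable set. Property (★) says precisely that $E_v$ is not covered by countably many small compact sets with countable pairwise intersections. Three things go wrong.

First, counting equations can fail. Let $\varphi=|z|^2$ and $c_l=l\sigma e_1$ with $l=1,\dots,4$, where $e_1$ is the first unit vector and $\sigma\ne0$. Then $|x+c_l|^2=|x|^2+2l\sigma x_1+l^2\sigma^2$ is constant on the $2$-sphere $\{|x|^2=R,\ x_1=h\}$ with $R>h^2$, for all four $l$ at once. Collinear shifts cannot be excluded, because the $b$'s form a group. The remedy is to choose $\varphi$ in general position (Section 8).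

Second, there are infinitely many rims for one and the same $(k,b)$. Two sets $L_{k,b,i}$ and $L_{k,b,i'}$ can involve only three different equations, and such sets may overlap in curves: in the round model, two rims $\{|z|^2=r,\ |z-w|^2=\rho\}$ and $\{|z|^2=r,\ |z-w'|^2=\rho'\}$ with $w,w'$ linearly independent and overlapping suitably meet in a circle. One may lump together all $i$ for a given $(k,b)$, but then the lump $\bigcup_iL_{k,b,i}$ is only a countable union of compact sets, and the proof of Lemma 6.1 stops: Sierpiński's theorem needs closed pieces, and a continuum can well be a union of disjoint $F_\sigma$ sets, as $[0,1]=\{0\}\cup(0,1]$ shows. The remedy is not to fix $v$ in advance. For a given $(k,b)$ we choose $v$ so that $kv_i+\chi_{ig}(b)$ avoids $\frac12+J_i$ for all but finitely many $i$. Then for those $i$ landing on the rim does no harm, and the harmful lump is a finite union, hence compact. This is why $v_i$ ranges over a group of large prime order $q_i$ while $J_i$ is shorter than $1/q_i$, and why $v_i$ depends on $i$ alone: for fixed $i$ the numbers $\chi_{ig}(b)$, over all $g$, must take few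 values.

Third, there may be uncountably many, though fewer than $\mathfrak c$, pairs $(k,b)$, while both (★) and a choice of $v$ as above deal with countably many. The remedy is that only those $b$ matter for which $L_{k,b,i}$ meets some $E_v$ in an uncountable set. For fixed $k,i$ these turn out to form an analytic set of size $<\mathfrak c$, hence a countable one.

## 8. A polynomial in general position

**Lemma 8.1.** There is a polynomial $\varphi$ on $\mathbb R^4$ with (5.1) and the following property.

**(GP)** For pairwise distinct $(k_l,c_l)\in(\mathbb Z\setminus\{0\})\times\mathbb R^4$, $l=1,\dots,4$, and any $\rho_l\in\mathbb R$, the set $\{x\in\mathbb R^4:\varphi(k_lx+c_l)=\rho_l,\ l\le4\}$ is countable.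

The idea: if the solution set is uncountable, it contains an arc, and then $4$ polynomials in one variable are constant to high order. Each extra order costs $4$ conditions on $\varphi$, but the arc has only $3$ free parameters per order.

**Step 1: set up the jets.** Let $d=17$ and let $P$ be the space of polynomials of degree $\le72$ on $\mathbb R^4$. Fix nonzero integers $k_1,\dots,k_4$ and a coordinate index $s$. Let $M$ be the manifold of all $(y,\gamma)$, where $y=(y_1,\dots,y_4)$ consists of pairwise distinct points of $\mathbb R^4$ and $\gamma(\sigma)=\sum_{j=1}^d\gamma_j\sigma^j$ with $\gamma_j\in\mathbb R^4$ has $s$-th coordinate exactly $\sigma$. Then $\dim M=16+3d$. For $l\le4$ and $1\le j\le d$ let $\ell_{l,j}(\psi)$ be the coefficient of $\sigma^j$ in $\psi(y_l+k_l\gamma(\sigma))$. It is linear in $\psi\in P$ and depends smoothly on $(y,\gamma)$.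

**Step 2: the $4d$ functionals $\ell_{l,j}$ on $P$ are linearly independent.** Let $\lambda$ be a linear form on $\mathbb R^4$ taking distinct values at the $y_l$. For fixed $l_0$ and $1\le j\le d$ consider
$$(z_s-y_{l_0,s})^j\prod_{l\ne l_0}(\lambda(z)-\lambda(y_l))^{d+1},$$
of degree at most $17+3\cdot18=71$. For $l\ne l_0$ it is $O(\sigma^{d+1})$ along $y_l+k_l\gamma(\sigma)$, so all $\ell_{l,j'}$ with $l\ne l_0$ vanish on it. Along $y_{l_0}+k_{l_0}\gamma(\sigma)$ it equals $(k_{l_0}\sigma)^j(c+O(\sigma))$ with a constant $c\ne0$. So for fixed $l_0$ the matrix of the $\ell_{l_0,j'}$ on these polynomials is triangular with nonzero diagonal, and the whole matrix is invertible.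

**Step 3: almost every $\psi$ avoids the bad condition.** By Step 2 the map $(y,\gamma,\psi)\mapsto(\ell_{l,j}(\psi))\in\mathbb R^{4d}$ on $M\times P$ has surjective derivative everywhere (already in the direction of $\psi$). So its zero set is a manifold of dimension $16+3d+\dim P-4d=\dim P-1$. Its projection to $P$ is a smooth image of a second countable manifold of smaller dimension, hence a null set. Take the countable union over all $(k_l)$ and $s$. Almost every $\psi\in P$ lies in none of these projections; call such $\psi$ *good*.

**Step 4: good $\psi$ satisfies (GP).** Suppose $\mathcal V=\{x:\psi(k_lx+c_l)=\rho_l,\ l\le4\}$ is uncountable, the $(k_l,c_l)$ being distinct. Points $x$ with $k_lx+c_l=k_{l'}x+c_{l'}$ for some $l\ne l'$ number at most $6$: none for a pair with $k_l=k_{l'}$, one otherwise. A semialgebraic set is a finite union of Nash submanifolds diffeomorphic to open cubes (Bochnak–Coste–Roy, *Real Algebraic Geometry*, Prop. 2.9.10), so $\mathcal V$ contains one of positive dimension. Hence there is a smooth regular arc $x(\sigma)$ in $\mathcal V$ with $x(0)=x_0$ outside those $6$ points, and we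 may reparametrize so that some coordinate is $x_s(\sigma)=x_{0,s}+\sigma$. Put $y_l=k_lx_0+c_l$; these are pairwise distinct. Let $\gamma$ be the Taylor polynomial of degree $d$ of $x(\sigma)-x_0$, so $(y,\gamma)\in M$. The function $\psi(y_l+k_l(x(\sigma)-x_0))=\psi(k_lx(\sigma)+c_l)=\rho_l$ is constant, and its Taylor coefficients of orders $1,\dots,d$ are those of $\psi(y_l+k_l\gamma(\sigma))$. So all $\ell_{l,j}(\psi)=0$, contrary to goodness.

**Step 5: get (5.1).** Good polynomials are dense in $P$. Take a good $\psi=|z|^2+|z|^{72}+\eta$ with coefficients of $\eta\in P$ so small that the Hessian of $\eta$ has norm at most $1+|z|^{70}$. The Hessian of $|z|^2+|z|^{72}$ is at least $(2+72|z|^{70})\mathrm{Id}$, so that of $\psi$ is at least $\mathrm{Id}$ everywhere. Hence $\psi$ has a unique minimum point $z_0$, and $\varphi(z)=\psi(z+z_0)-\psi(z_0)$ satisfies $\varphi(0)=0$ and $\varphi(z)\ge\frac12|z|^2$. Finally $\varphi(kx+c)=\psi(kx+(c+z_0))-\psi(z_0)$, so (GP) passes from $\psi$ to $\varphi$. $\square$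

From now on $\varphi$ is this polynomial, in Section 5 as well.

## 9. Level sets, and points that lie on few of them

For $k\in\mathbb Z\setminus\{0\}$, $c\in\mathbb R^4$, $\rho\in\mathbb R$ put $\Sigma(k,c,\rho)=\{x\in L:\varphi(kx+c)=\rho\}$. Call $(k,c)$ the *pair* of the *triple* $(k,c,\rho)$. Since $kp(x)+b=p(kx+\tilde b)$ for any lift $\tilde b$ of $b$, the sets (7.1) satisfy
$$L_{k,b,i}=\bigcup_{\tilde b\in p^{-1}(b)}\Sigma(k,\tilde b,r_{n_i})\cap\Sigma(k,\tilde b-w_i,\rho_i). \tag{9.1}$$
Only finitely many $\tilde b$ contribute, because $L$ is bounded. Moreover $L_{k,b,i}\subset\bigcup_{\tilde b}\{x:|kx+\tilde b|\le\frac1{10}\}$. These are closed balls of radius $\frac1{10|k|}$ whose centers have mutual distance at least $\frac1{|k|}$, so they are disjoint. Only finitely many meet $L$, and they do not depend on $i$.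

**Lemma 9.1.** Let $B\subset\mathbb T^4$ be a subgroup with $B\cap W_0=\{0\}$, let $(k,b)\ne(k',b')$ in $(\mathbb Z\setminus\{0\})\times B$, and let $\tilde b,\tilde b'$ be lifts of $b,b'$. Then the pairs $(k,\tilde b)$, $(k,\tilde b-w_i)$, $(k',\tilde b')$, $(k',\tilde b'-w_{i'})$ are distinct. Consequently $L_{k,b,i}\cap L_{k',b',i'}$ is countable.

*Proof.* Since $w_i,w_{i'}\ne0$, the first two differ and the last two differ. A coincidence between one of the first two and one of the last two forces $k=k'$ and, after applying $p$, $b-b'\in W_0\cap B=\{0\}$, contrary to $(k,b)\ne(k',b')$. By (9.1) the intersection is a finite union of sets covered by (GP). $\square$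

The next lemma is the device by which (GP) is used. Given an uncountable compact set, it passes to a smaller one that lies on as many level sets as possible, at most three. A typical point then lies on no others.

**Lemma 9.2.** Let $C\subset L$ be uncountable and compact, and let $\Pi_0$ be a finite set of triples with distinct pairs such that $C\subset\Sigma(\tau)$ for $\tau\in\Pi_0$. There are a set $\Pi\supset\Pi_0$ of at most $3$ triples with distinct pairs and an uncountable compact $C'\subset C$ with $C'\subset\Sigma(\tau)$ for all $\tau\in\Pi$, such that: for every set $\mathcal T$ of fewer than $\mathfrak c$ triples and every $Z\subset L$ with $|Z|<\mathfrak c$ there is $x\in C'\setminus Z$ such that every $\tau\in\mathcal T$ with $x\in\Sigma(\tau)$ belongs to $\Pi$.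

*Proof.* By (GP), a set $\Pi$ of triples with distinct pairs for which $C\cap\bigcap_{\tau\in\Pi}\Sigma(\tau)$ is uncountable has at most $3$ elements. The set $\Pi_0$ is one such. Take such a $\Pi\supset\Pi_0$ of maximal size and let $C'$ be this intersection. Let $\tau\in\mathcal T\setminus\Pi$. If the pair of $\tau$ does not occur in $\Pi$, then $C'\cap\Sigma(\tau)$ is countable by maximality. If it occurs with another level, then $C'\cap\Sigma(\tau)=\emptyset$. Since $|C'|=\mathfrak c$, while fewer than $\mathfrak c$ countable sets together with $Z$ have a union of size $<\mathfrak c$, the point $x$ exists. $\square$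

## 10. The recursion

**Step 1: bookkeeping.** Let $\mathrm{Fr}$ be the free Abelian group on $\{e_\alpha:\alpha<\mathfrak c\}$ and $\mathrm{Fr}_\alpha=\langle e_\beta:\beta<\alpha\rangle$. There are $\mathfrak c^\omega=\mathfrak c$ pairs $(E,Y)$ with $E\subset L\times V$ compact and $Y\subset\omega\times\mathrm{Fr}$ countable. Enumerate them as $\{(E_\alpha,Y_\alpha):\alpha<\mathfrak c\}$ so that each pair occurs for cofinally many $\alpha$ (let each occur $\mathfrak c$ times). By recursion we choose $x_\alpha\in L$ and put $a_\alpha=p(x_\alpha)$, $A_\alpha=\langle a_\beta:\beta<\alpha\rangle$, $A=\bigcup_{\alpha<\mathfrak c}A_\alpha$.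

**Step 2: generic points, so that each stage adds few points to spheres and rims.** When $A_\alpha\cap W_0=\{0\}$, call $x\in L$ *$\alpha$-generic* if

* (g1) $kp(x)\notin A_\alpha+W_0$ for all $k\ne0$;
* (g2) at most three pairs $(k,c)$ with $k\in\mathbb Z\setminus\{0\}$ and $c\in p^{-1}(A_\alpha)\cup(p^{-1}(A_\alpha)-W)$ satisfy $\varphi(kx+c)\in\mathrm{Lev}$.

We always choose $x_\alpha$ to be $\alpha$-generic. If $ka_\alpha+b\in W_0$ with $b\in A_\alpha$, then $k=0$ by (g1) and so $b\in A_\alpha\cap W_0=\{0\}$. By induction, $A_\alpha$ is free on $(a_\beta)_{\beta<\alpha}$ and $A_\alpha\cap W_0=\{0\}$ for all $\alpha$. We identify $\mathrm{Fr}_\alpha$ with $A_\alpha$ via $e_\beta\mapsto a_\beta$.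

*Generic points exist, even inside prescribed sets.* Let $\mathcal T_\alpha$ be the set of triples $(k,c,\rho)$ with $k\ne0$, $c\in p^{-1}(A_\alpha)\cup(p^{-1}(A_\alpha)-W)$, $\rho\in\mathrm{Lev}$. As $|A_\alpha|\le|\alpha|+\omega<\mathfrak c$ and $p^{-1}(b)$, $W$, $\mathrm{Lev}$ are countable, $|\mathcal T_\alpha|<\mathfrak c$. The set $Z_\alpha$ of points of $L$ violating (g1) has size $<\mathfrak c$, since $\{x\in L:kp(x)=u\}$ is finite for $k\ne0$ and $u\in\mathbb T^4$. Hence:
$$\text{every }x\text{ supplied by Lemma 9.2 for }\mathcal T=\mathcal T_\alpha,\ Z=Z_\alpha\ \text{ is }\alpha\text{-generic.} \tag{10.1}$$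
Indeed (g1) holds as $x\notin Z_\alpha$. A pair $(k,c)$ as in (g2) gives the triple $(k,c,\varphi(kx+c))\in\mathcal T_\alpha$ whose level set contains $x$. That triple is in $\Pi$, and $|\Pi|\le3$. With $C=L$ and $\Pi_0=\emptyset$ this shows that $\alpha$-generic points exist.

**Step 3: what genericity gives.** Let $x$ be $\alpha$-generic and $a=p(x)$.

(i) *At most $3$ elements $h=ka+b$ with $k\ne0$, $b\in A_\alpha$ lie in $\bigcup_nS_n$.* Indeed $h\in S_n$ gives a lift $\tilde b$ of $b$ with $\varphi(kx+\tilde b)=r_n\in\mathrm{Lev}$. Distinct $h$ have distinct $(k,b)$, hence distinct pairs $(k,\tilde b)$, and (g2) applies.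

(ii) *There is at most one $(k,b)$ with $k\ne0$, $b\in A_\alpha$ and $ka+b\in\bigcup_iR_i$.* If $ka+b\in R_i$, some lift satisfies $\varphi(kx+\tilde b)=r_{n_i}$ and $\varphi(kx+\tilde b-w_i)=\rho_i$, both in $\mathrm{Lev}$. Two different $(k,b)$ would give four distinct pairs by Lemma 9.1 with $B=A_\alpha$, contrary to (g2).

Let $\Phi(\alpha)$ be the set in (i) for $x=x_\alpha$. It is the set of elements of $A_{\alpha+1}\setminus A_\alpha$ in $\bigcup_nS_n$. Let $(k^*,b^*)$ be the pair in (ii) for $x_\alpha$ if it exists, and $k^*=1$, $b^*=0$ otherwise. So every element of $A_{\alpha+1}\setminus A_\alpha$ in a rim equals $k^*a_\alpha+b^*$.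

**Step 4: the index set.** For $0\ne g\in A$ let $\operatorname{top}(g)$ be the largest index in its support. Put
$$I=\{(i,g):g\in A\cap D_i,\ R_i\cap\Phi(\operatorname{top}g)=\emptyset\},\qquad I_\alpha=\{(i,g)\in I:g\in A_\alpha\}.$$
Note that $g\in D_i$ implies $g\ne0$, and that $I_\alpha$ is known at stage $\alpha$. We build homomorphisms $\chi_{ig}:A_\alpha\to\mathbb Q/\mathbb Z$ for $(i,g)\in I_\alpha$, extending each other as $\alpha$ grows, with

* (c1) $\chi_{ig}(g)=\frac12$, and $\chi_{ig}(h)-\frac12\notin J_i$ for all $h\in A_\alpha\cap R_i$;
* (c2) $\chi_{ig}(a_\beta)\in\Xi_{\beta,i}$ for $\beta<\alpha$, where $\Xi_{\beta,i}\subset\mathbb Q/\mathbb Z$ has at most $6$ elements and is fixed at stage $\beta$, independently of $g$.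

At limit steps take unions; supports are finite, so (c1) and (c2) persist.

**Step 5: choose the new generator.** At stage $\alpha$, if $Y_\alpha\subset I_\alpha$, call $(x,v)\in L\times V$ *legit* if $x$ is $\alpha$-generic and
$$kv_i+\chi_{ig}(b)-\tfrac12\notin J_i\quad\text{whenever }(i,g)\in Y_\alpha,\ k\ne0,\ b\in A_\alpha,\ kp(x)+b\in R_i. \tag{10.2}$$
Stage $\alpha$ is *active* if $Y_\alpha\subset I_\alpha$ and $E_\alpha$ contains a legit point. Then let $(x_\alpha,v^\alpha)\in E_\alpha$ be legit. Otherwise let $x_\alpha$ be any $\alpha$-generic point.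

**Step 6: extend the old characters without breaking (c1).** Let $(i,g)\in I_\alpha$. If $\alpha$ is active and $(i,g)\in Y_\alpha$, put $\chi_{ig}(a_\alpha)=v_i^\alpha$. Otherwise put
$$\chi_{ig}(a_\alpha)=0\ \text{ if }\chi_{ig}(b^*)-\tfrac12\notin J_i,\qquad \chi_{ig}(a_\alpha)=\tfrac1{2k^*}\ \text{ if }\chi_{ig}(b^*)-\tfrac12\in J_i.$$
Let $h\in(A_{\alpha+1}\setminus A_\alpha)\cap R_i$, so $h=k^*a_\alpha+b^*$. In the first case (c1) at $h$ is (10.2). In the second case $\chi_{ig}(h)=\chi_{ig}(b^*)$ and (c1) is immediate. In the third case $\chi_{ig}(h)-\frac12=\chi_{ig}(b^*)\in\frac12+J_i$, and $(\frac12+J_i)\cap J_i=\emptyset$ because $\delta_i<\frac14$.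

**Step 7: start the new characters.** Let $(i,g)\in I_{\alpha+1}\setminus I_\alpha$. Then $g=k_0a_\alpha+b_0$ with $k_0\ne0$, $b_0\in A_\alpha$. Put $\chi_{ig}=0$ on $A_\alpha$ and $\chi_{ig}(a_\alpha)=\frac1{2k_0}$. Then $\chi_{ig}(g)=\frac12$. Since $R_i\subset S_{n_i}$ and $\operatorname{top}(g)=\alpha$, $(A_{\alpha+1}\setminus A_\alpha)\cap R_i\subset R_i\cap\Phi(\alpha)=\emptyset$. So every $h\in A_{\alpha+1}\cap R_i$ lies in $A_\alpha$, and $\chi_{ig}(h)-\frac12=\frac12\notin J_i$. Thus (c1) holds.

**Step 8: check (c2).** Let $\Xi_{\alpha,i}$ consist of $v_i^\alpha$ (if $\alpha$ is active), $0$, $\frac1{2k^*}$, and the at most three values $\frac1{2k_0}$ coming from the elements $g=k_0a_\alpha+b_0$ of $\Phi(\alpha)$. It has at most $6$ elements. A new character of stage $\alpha$ belongs to some $g\in D_i\cap(A_{\alpha+1}\setminus A_\alpha)\subset\Phi(\alpha)$, so its value is listed. Characters with $\operatorname{top}(g)>\alpha$ vanish at $a_\alpha$. This completes the recursion and yields a system $(A,I,\chi)$.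

**Step 9: (Cap) holds.** Part (b) is (c1). For (a), let $g\in A\cap S_n$ and let $O\ni g$ be open in $\mathbb T^4$. Apply Lemma 5.1 to the finite set $(\Phi(\operatorname{top}g)\cap S_n)\setminus\{g\}$: there is $i$ with $n_i=n$, $g\in D_i\subset O$ and $R_i$ disjoint from this set. As $R_i\subset S_n$ and $g\notin R_i$, we get $R_i\cap\Phi(\operatorname{top}g)=\emptyset$, that is, $(i,g)\in I$. By Proposition 5.2, $\operatorname{ind}G\le1$.

## 11. Compact sets with (★) contain legit points

**Lemma 11.1.** If $Y_\alpha\subset I_\alpha$ and $E=E_\alpha$ has (★), then stage $\alpha$ is active.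

Suppose $E$ contains no legit point, and write $Y=Y_\alpha$. We shall find $v\in V$ for which $E_v$ has a cover forbidden by (★).

**Step 1: locate the dangerous $b$.** For $k\ne0$, $i\in\omega$ put
$$B_{k,i}=\{b\in\mathbb T^4:\text{there is }v\in V\text{ with }E_v\cap L_{k,b,i}\text{ uncountable}\}.$$
We claim $B_{k,i}\subset A_\alpha+W_0$. Let $b\in B_{k,i}\setminus(A_\alpha+W_0)$, with witness $v$. By (9.1), for some lift $\tilde b$ the compact set $C=E_v\cap\Sigma(k,\tilde b,r_{n_i})\cap\Sigma(k,\tilde b-w_i,\rho_i)$ is uncountable. Apply Lemma 9.2 with $\Pi_0=\{(k,\tilde b,r_{n_i}),(k,\tilde b-w_i,\rho_i)\}$, $\mathcal T_\alpha$ and $Z_\alpha$. With (10.1) we get $\Pi$ and an $\alpha$-generic $x\in C$ such that every $\tau\in\mathcal T_\alpha$ with $x\in\Sigma(\tau)$ is in $\Pi$. Since $(x,v)\in E$ is not legit, $k'p(x)+b'\in R_{i'}$ for some $k'\ne0$, $b'\in A_\alpha$, $i'\in\omega$. So for some lift $\tilde b'$ the triples $(k',\tilde b',r_{n_{i'}})$ and $(k',\tilde b'-w_{i'},\rho_{i'})$ of $\mathcal T_\alpha$, which have distinct pairs, contain $x$ in their level sets. They are therefore in $\Pi$. Their second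 components project into $A_\alpha+W_0$, while those of $\Pi_0$ project to $b$ and $b-p(w_i)$, which are not in $A_\alpha+W_0$. So $|\Pi|\ge4$, a contradiction.

**Step 2: the dangerous $b$ are countably many.** The set $\{(b,v,x):(x,v)\in E,\ kp(x)+b\in R_i\}$ is compact, and its section over $(b,v)$ is $E_v\cap L_{k,b,i}$. By (F5) this section is uncountable if and only if it contains a nonempty compact set $K$ without isolated points. Such $K$ form a Borel set in the hyperspace of nonempty compact subsets of $L$, which is compact metrizable. Indeed, with a countable base $\mathcal B$ of $L$, $K$ has no isolated points if and only if for each $U\in\mathcal B$ either $K\cap U=\emptyset$ or $K$ meets two disjoint members of $\mathcal B$ contained in $U$, and each set $\{K:K\cap U\ne\emptyset\}$ is open. The relation "$K$ is contained in the section over $(b,v)$" is closed, since points of a limit of sets $K_n$ are limits of points of the $K_n$. So $B_{k,i}$ is the projection of a Borel subset of a compact metrizable space, that is, an analytic set. By Step 1 it has size at most $|A_\alpha+W_0|<\mathfrak c$, so by (F5)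 it is countable. Hence
$$B'=\{(k,b):k\ne0,\ b\in A_\alpha,\ b\in B_{k,i}\text{ for some }i\}$$
is countable. Enumerate it injectively as $\{(k_j,b_j)\}_{j<m}$, $m\le\omega$.

**Step 3: choose $v$ so that only finitely many rims are harmful for each $(k_j,b_j)$.** For $v\in V$ put
$$\mathrm{Exc}_v(k,b)=\{i:\text{there is }g\text{ with }(i,g)\in Y,\ kv_i+\chi_{ig}(b)-\tfrac12\in J_i\}.$$
We look for $v$ with $\mathrm{Exc}_v(k_j,b_j)$ finite for all $j<m$. Let $N_j=6^{|\operatorname{supp}b_j|}$. By (c2), for fixed $i$ the numbers $\chi_{ig}(b_j)$, $(i,g)\in Y$, take at most $N_j$ values. If $q_i\nmid k_j$, then $t\mapsto k_jt$ is a bijection of $\mathbb Z(q_i)$, and an open arc of length $2\delta_i<1/q_i$ contains at most one point of $\mathbb Z(q_i)$. So at most $N_j$ elements $t\in\mathbb Z(q_i)$ are *bad for $j$*, meaning that $k_jt+\chi_{ig}(b_j)-\frac12\in J_i$ for some $(i,g)\in Y$. Let $\mathcal J(i)$ be the largest $\mathcal J\le i$ such that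
$$\sum_{j<\min(\mathcal J,m)}N_j<q_i\quad\text{and}\quad q_i\nmid k_j\ \text{ for all }j<\min(\mathcal J,m).$$
The value $\mathcal J=0$ qualifies. Since $q_i\to\infty$, each fixed $\mathcal J$ qualifies for all large $i$, so $\mathcal J(i)\to\infty$. Choose $v_i\in\mathbb Z(q_i)$ that is not bad for any $j<\min(\mathcal J(i),m)$, possible because fewer than $q_i$ elements are bad. Then $\mathrm{Exc}_v(k_j,b_j)\subset\{i:\mathcal J(i)\le j\}$ is finite.

**Step 4: the forbidden cover.** Fix this $v$ and put $Q_j=\bigcup_{i\in\mathrm{Exc}_v(k_j,b_j)}L_{k_j,b_j,i}$, a finite union, hence compact. For $j\ne j'$ the set $Q_j\cap Q_{j'}$ is countable by Lemma 9.1 with $B=A_\alpha$. By the remark after (9.1), a subcontinuum of $Q_j$ lies in one of finitely many disjoint closed balls of radius $\frac1{10|k_j|}$, so its diameter is at most $\frac15<\frac12$.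

We claim that $E_v\setminus\bigcup_jQ_j$ is countable. Otherwise this Borel set contains an uncountable compact $C$. Lemma 9.2 with $\Pi_0=\emptyset$, $\mathcal T_\alpha$, $Z_\alpha$ gives $\Pi$, $C'\subset C$ and, by (10.1), an $\alpha$-generic $x\in C'$ such that all $\tau\in\mathcal T_\alpha$ with $x\in\Sigma(\tau)$ lie in $\Pi$. Since $(x,v)\in E$ is not legit, there are $(i,g)\in Y$, $k\ne0$, $b\in A_\alpha$ with $kp(x)+b\in R_i$ and $kv_i+\chi_{ig}(b)-\frac12\in J_i$. The latter says $i\in\mathrm{Exc}_v(k,b)$. For a suitable lift, the triples $(k,\tilde b,r_{n_i})$, $(k,\tilde b-w_i,\rho_i)\in\mathcal T_\alpha$ have $x$ in their level sets. So they are in $\Pi$, and hence $C'\subset L_{k,b,i}$. Thus $E_v\cap L_{k,b,i}\supset C'$ is uncountable, so $(k,b)\in B'$, say $(k,b)=(k_j,b_j)$. As $i\in\mathrm{Exc}_v(k_j,b_j)$, we get $C'\subset Q_j$, contrary to $C'\cap Q_j=\emptyset$.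

So $E_v$ is covered by the sets $Q_j$ and countably many singletons, which is forbidden by (★). $\square$

**Corollary 11.2.** The system of Section 10 satisfies (Hit).

*Proof.* Let $Y\subset I$ be countable and $E\subset L\times V$ compact with (★). By (F6), $Y\subset I_\alpha$ for all large $\alpha<\mathfrak c$. Take such an $\alpha$ with $(E_\alpha,Y_\alpha)=(E,Y)$. By Lemma 11.1 stage $\alpha$ is active, so $(x_\alpha,v^\alpha)\in E$, $p(x_\alpha)=a_\alpha\in A$ and $\chi_{ig}(a_\alpha)=v_i^\alpha$ for all $(i,g)\in Y$. $\square$

**Proof of Theorem 1.** Let $G$ be the group of the system of Section 10. It is a subgroup of the compact Abelian group $\mathbb T^4\times\mathbb T^I$, hence Abelian and precompact, and so $\aleph_0$-bounded. By Corollary 3.2 it is $\mathbb R$-factorizable and $\dim G\le4$. By Step 9 of Section 10, $\operatorname{ind}G\le1$. By Corollary 11.2 and Proposition 6.2, $\dim G\ge2$. Finally $\operatorname{ind}G\ne0$ by Theorem 2, so $\operatorname{ind}G=1$. $\blacksquare$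

Hence $\dim G\le\operatorname{ind}G$ fails for precompact groups, for $\mathbb R$-factorizable groups and for $\aleph_0$-bounded groups.

## 12. Pseudocompact groups

A space is *pseudocompact* if every continuous real function on it is bounded. A noncompact example of a pseudocompact group is the subgroup of $\mathbb T^{\omega_1}$ of all points with countably many nonzero coordinates: every countable subset lies in a compact subgroup $\mathbb T^C\times\{0\}$ with $C\subset\omega_1$ countable, so an unbounded continuous function is impossible; the subgroup is dense and proper, so it is not compact. We prove Theorem 3, using these facts.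

* (P1) Comfort–Ross (Pacific J. Math. 16, 1966): a pseudocompact group $G$ is precompact, meets every nonempty $G_\delta$-subset of its completion $K$, a compact group, and $\beta G=K$.
* (P2) $\dim X=\dim\beta X$ for Tychonoff $X$.
* (P3) Every neighborhood of $e$ in a compact group $K$ contains a closed normal subgroup $N$ with $K/N$ metrizable.
* (P4) Theorem on partitions: a normal space $X$ has $\dim X\le n$ if and only if any $n+1$ pairs of disjoint closed sets have partitions with empty intersection.
* (P5) In a normal space, a finite union of closed sets of dimension $\le n$ has dimension $\le n$, and a closed subspace has no larger dimension than the space.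

Let $G$ be pseudocompact with completion $K$. By (P1) and (P2), $\dim G=\dim K$. Let $\mathcal N$ be the family of closed normal subgroups $N\subset K$ with $K/N$ metrizable. It is closed under countable intersections, since $K/\bigcap_nN_n$ embeds in $\prod_nK/N_n$. Call $X\subset K$ *$N$-saturated* if $XN=X$. Open sets that are $N$-saturated for some $N\in\mathcal N$ form a base of $K$: given $x\in O$, choose an open $U\ni e$ with $xUU\subset O$ and $N\in\mathcal N$ with $N\subset U$; then $xUN\subset O$ is such a set.

Call $\Psi\subset K$ *admissible* if it is closed and $\Psi N=\Psi$ for some $N\in\mathcal N$. For instance, $K$ is admissible. An admissible $\Psi$ is the preimage of a closed set of the metrizable space $K/N$, so it is a $G_\delta$ in $K$. A nonempty relatively open subset of $\Psi$ is then a nonempty $G_\delta$ in $K$ and meets $G$. So $G\cap\Psi$ is dense in $\Psi$. We prove by induction on $n\ge-1$: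
$$\text{if }\Psi\text{ is admissible and }\operatorname{ind}(G\cap\Psi)\le n,\text{ then }\dim\Psi\le n. \tag{12.1}$$
With $\Psi=K$ this gives $\dim G=\dim K\le\operatorname{ind}G$. For $n=-1$, $G\cap\Psi=\emptyset$ and by density $\Psi=\emptyset$. Let $n\ge0$, $\Psi=\Psi N\ne\emptyset$ with $N\in\mathcal N$, and $F=G\cap\Psi$.

**Step 1: disjoint families of nonempty open sets in $\Psi$ are countable.** Let $\pi:K\to K/N$, let $\{\beta_j\}_{j\ge1}$ be dense in $\pi(\Psi)$, and let $\mu=\sum_j2^{-j}\mu_j$, where $\mu_j$ is the translate of the Haar measure of $N$ to the coset $\pi^{-1}(\beta_j)\subset\Psi$. Since $\Psi$ is saturated, $\pi|_\Psi:\Psi\to\pi(\Psi)$ is open. So a nonempty open subset of $\Psi$ has an image containing some $\beta_j$, it meets $\pi^{-1}(\beta_j)$ in a nonempty open set, and its $\mu$-measure is positive. As $\mu$ is finite, the claim follows.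

**Step 2: a good base at points of $F$.** Let $x\in F$ and let $O$ be an open neighborhood of $x$ in $\Psi$. Choose $O_1$ open in $\Psi$ with $x\in O_1\subset\overline{O_1}\subset O$, and $U$ open in $F$ with $x\in U\subset O_1$, $\operatorname{ind}\operatorname{Fr}_FU\le n-1$. Let $\tilde U$ be open in $\Psi$ with $\tilde U\cap F=U$, and put $U'=\operatorname{int}_\Psi\overline{\tilde U}$. As $F$ is dense, $\overline{\tilde U}=\overline U\subset O$, so $x\in U'\subset O$. Also $\overline{U'}=\overline U$ and $U\subset U'$, so $F\cap\operatorname{Fr}U'\subset\operatorname{Fr}_FU$.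

We check that $\operatorname{Fr}U'$ is admissible. By Step 1 there is an open $O'\subset\tilde U$, dense in $\tilde U$, that is the union of countably many sets, each saturated for some member of $\mathcal N$: take a maximal disjoint family of traces on $\Psi$ of saturated open sets of $K$ contained in $\tilde U$. Intersecting these subgroups and $N$, we find $N'\in\mathcal N$ with $N'\subset N$ such that $O'$ is $N'$-saturated. The map $q:\Psi\to\Psi/N'$ is open, so closures and interiors in $\Psi$ of $N'$-saturated sets are $N'$-saturated. As $U'=\operatorname{int}_\Psi\overline{O'}$, the closed set $\operatorname{Fr}U'$ is $N'$-saturated, hence admissible. Since $\operatorname{ind}(G\cap\operatorname{Fr}U')\le\operatorname{ind}\operatorname{Fr}_FU\le n-1$, the induction hypothesis gives $\dim\operatorname{Fr}U'\le n-1$.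

**Step 3: a good base at all points of $\Psi$.** Let $y\in\Psi$. The coset $yN\subset\Psi$ is a nonempty $G_\delta$ in $K$, so there is $x\in G\cap yN\subset F$, and $y=xk$ with $k\in N$. Right translation by $k$ is a homeomorphism of $\Psi=\Psi N$ onto itself that takes $x$ to $y$. By Step 2, $\Psi$ has a base of open sets with boundaries of dimension $\le n-1$.

**Step 4: partitions of small dimension.** Let $X,X'$ be disjoint closed subsets of $\Psi$. Cover $X$ by finitely many base sets from Step 3 with closures missing $X'$. The boundary $\Lambda$ of their union is a partition between $X$ and $X'$, it is closed and contained in the union of their boundaries, so $\dim\Lambda\le n-1$ by (P5).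

**Step 5: $n+1$ partitions with empty intersection.** Let $(A_m,B_m)$, $1\le m\le n+1$, be pairs of disjoint closed subsets of $\Psi$, and take $\Lambda$ from Step 4 for the pair with $m=n+1$. If $n=0$, then $\Lambda=\emptyset$ and we are done by (P4). Let $n\ge1$. As $\dim\Lambda\le n-1$, by (P4) there are in $\Lambda$ partitions $\Lambda_m=\Lambda\setminus(X_m\cup X_m')$, $m\le n$, with $\bigcap_{m\le n}\Lambda_m=\emptyset$, where $X_m\supset A_m\cap\Lambda$ and $X_m'\supset B_m\cap\Lambda$ are disjoint and open in $\Lambda$. By normality there are sets $\Gamma_m\supset\Lambda_m$ open in $\Lambda$ with $\bigcap_{m\le n}\Gamma_m=\emptyset$. The sets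
$$X_m\setminus\Gamma_m=\Lambda\setminus(X_m'\cup\Gamma_m),\qquad X_m'\setminus\Gamma_m=\Lambda\setminus(X_m\cup\Gamma_m)$$
are closed. The closed sets $A_m\cup(X_m\setminus\Gamma_m)$ and $B_m\cup(X_m'\setminus\Gamma_m)$ are disjoint, because $A_m\cap\Lambda\subset X_m$ and $B_m\cap\Lambda\subset X_m'$. Let $\Lambda_m'$ be a partition in $\Psi$ between them. It is a partition between $A_m$ and $B_m$, and $\Lambda_m'\cap\Lambda\subset\Gamma_m$. So $\Lambda\cap\bigcap_{m\le n}\Lambda_m'=\emptyset$. Thus the $n+1$ pairs have partitions with empty intersection, and $\dim\Psi\le n$ by (P4). This proves (12.1) and Theorem 3. $\blacksquare$
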